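\title{Normal subsemigroups of simple algebraic groups need not be subgroups}

\begin{abstract}
Let $G$ be a simple algebraic group over a field $K$ of characteristic $0$. It has been conjectured that every nonempty subset of $G(K)$ that is closed under multiplication and conjugation is a subgroup. We show that this is false. The special unitary group of the hermitian form $\langle 1,\dots,1,t\rangle$ over $\mathbb Q(t)$ or $\mathbb R((t))$ is a counterexample, and so are all its central quotients when the form has dimension at least $3$. We also find counterexamples in every isogeny type that is not adjoint and in the adjoint types $A_n$ $(n\ge2)$, $D_n$ $(n\ge4)$ and $E_6$, and we prove the conjectured statement over all fields of characteristic $0$ for adjoint groups of type $B_n$, for groups of type $G_2$, and for $PGL_1(D)$ with $D$ a division algebra.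
\end{abstract}

\section{The conjecture and the results}

Let $\Gamma$ be a group, and write $x^y=y^{-1}xy$. A \emph{normal subsemigroup} of $\Gamma$ is a nonempty subset that is closed under multiplication and under conjugation by elements of $\Gamma$. It differs from a normal subgroup only in that it need not be closed under inverses. If every element of $\Gamma$ has finite order, inverses come for free, because $x^{-1}$ is a positive power of $x$. In $\Gamma=\mathbb Z$ the positive integers show that they do not come for free in general. The following conjecture, taken from the report \cite{BIRS}, says that in a simple algebraic group conjugation supplies the inverses.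

\begin{quote}
\textbf{Conjecture.} \emph{Let $G$ be a simple algebraic group over a field $K$ of characteristic $0$. Then every normal subsemigroup of $G(K)$ is a subgroup.}
\end{quote}

The conjecture is known to hold when $K$ is algebraically closed, when $K$ is a local field, and when $G$ is a split classical group. We show that it is false in general. Throughout, \emph{simple} means connected, noncommutative and absolutely almost simple, so a finite center is allowed; since some of our counterexamples have trivial center, the answer does not depend on this convention. We say that $G$ \emph{violates the conjecture} if $G(K)$ contains a normal subsemigroup that is not a subgroup.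

The first counterexamples are unitary groups. Let $K$ be a field with $\mathbb Q(t)\subset K\subset\mathbb R((t))$, let $L=K(i)\subset\mathbb C((t))$, and let the bar denote coefficientwise complex conjugation. For $n\ge2$ define a hermitian form on $L^n$ by
\begin{equation}\label{eq:h}
h(a,b)=\bar a_1b_1+\dots+\bar a_{n-1}b_{n-1}+t\,\bar a_nb_n .
\end{equation}
Let $SU(h)$ be its special unitary group, a simply connected $K$-group of type $A_{n-1}$, and let $PGU(h)$ be the adjoint group of $SU(h)$.

\begin{theorem}\label{thm:unitary}
Let $K$ be a field with $\mathbb Q(t)\subset K\subset\mathbb R((t))$ and let $h$ be the form \eqref{eq:h}.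
\begin{enumerate}
\item[(a)] For every $n\ge2$, the group $SU(h)$ violates the conjecture. For $n=2$ this group is $SL_1$ of a quaternion algebra.
\item[(b)] Let $n\ge3$, and let $G$ be a $K$-group with central isogenies $SU(h)\xrightarrow{p}G\xrightarrow{q}PGU(h)$ such that $qp$ is the canonical map. Then $G$ violates the conjecture. In particular the adjoint group $PGU(h)$ does.
\end{enumerate}
\end{theorem}

It is then natural to ask which types of groups admit counterexamples. Let $T$ be a maximal torus of $G$ over $\bar K$, with cocharacter lattice $X_*$. Let $Q^\vee$ be the lattice spanned by the coroots, and let $P^\vee$ be the coweight lattice, that is, the set of $\lambda\in X_*\otimes\mathbb Q$ with $\langle\alpha,\lambda\rangle\in\mathbb Z$ for all roots $\alpha$. Then $Q^\vee\subset X_*\subset P^\vee$; the group is simply connected if $X_*=Q^\vee$ and adjoint (trivial center) if $X_*=P^\vee$. By the \emph{isogeny type} of $G$ we mean its root datum, which is irreducible, reduced and semisimple, and which determines $G$ over $\bar K$.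

\begin{theorem}\label{thm:twist}
Fix an isogeny type that is not adjoint, or for which $2P^\vee\not\subset Q^\vee$ (types $A_n$ with $n\ge2$, $D_n$ with $n$ odd, and $E_6$). Then some group of this type over $K=\mathbb R((t))$ violates the conjecture.
\end{theorem}

\begin{theorem}\label{thm:Dn}
Let $n\ge4$ be even, let $k$ be any field of characteristic $0$, and let $K=k((s))((t))((r_1))\cdots((r_n))$. Then some adjoint group of type $D_n$ over $K$ violates the conjecture.
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $K$ be any field of characteristic $0$. Every normal subsemigroup of $G(K)$ is a subgroup in each of the following cases: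
\begin{enumerate}
\item[(1)] $G$ is adjoint of type $B_n$, $n\ge1$ (here $B_1=A_1$ and $B_2=C_2$);
\item[(2)] $G=PGL_1(D)$, where $D$ is a finite-dimensional central division $K$-algebra;
\item[(3)] $G$ is of type $G_2$.
\end{enumerate}
\end{theorem}

Thus the conjecture fails for some group of every non-adjoint isogeny type and of the adjoint types $A_n$ $(n\ge2)$, $D_n$ $(n\ge4)$ and $E_6$, while it holds for all groups of the adjoint types $A_1$ and $B_n$ and of type $G_2$. Type $A_1$ shows that the answer depends on the isogeny type and not only on the root system. We do not decide the adjoint types $C_n$ $(n\ge3)$ and $E_7$, nor the types $E_8$ and $F_4$.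

\section{Products of conjugates}\label{sec:products}

Call an element $x$ of a group $\Gamma$ a \emph{generalized torsion element} if $x^{y_1}\cdots x^{y_m}=1$ for some $m\ge1$ and $y_1,\dots,y_m\in\Gamma$. Elements of finite order have this property, and so do elements conjugate to their inverses.

\begin{lemma}\label{lem:criterion}
Every normal subsemigroup of $\Gamma$ is a subgroup if and only if every element of $\Gamma$ is a generalized torsion element.
\end{lemma}

\begin{proof}
If $x$ is not a generalized torsion element, the set of all products $x^{y_1}\cdots x^{y_m}$ with $m\ge1$ is a normal subsemigroup that does not contain $1$. Conversely, let $N$ be a normal subsemigroup, $x\in N$, and $x^{y_1}\cdots x^{y_m}=1$. If $m=1$, then $x=1=x^{-1}$. Otherwise $w=x^{y_2}\cdots x^{y_m}$ lies in $N$, and $x^{-1}=y_1wy_1^{-1}\in N$.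
\end{proof}

The condition can also be read in terms of orders. A normal subsemigroup $N$ with $1\notin N$ defines a partial order, $g<g'$ if $g^{-1}g'\in N$, that is invariant under left and right multiplication. Conversely, for such an order with $g<g'$ for some $g,g'$, the set $\{x:x>1\}$ is a normal subsemigroup without $1$. So the conjecture says that $G(K)$ has no nontrivial bi-invariant partial order.

Two basic kinds of elements support the conjecture.

\begin{example}\label{ex:torus}
Let $G$ be split, $T$ a split maximal torus, $W$ the Weyl group and $x\in T(K)$. Every $w\in W$ is induced by conjugation with an element of $G(K)$, so $\prod_{w\in W}w(x)$ is a product of conjugates of $x$. A character $\chi$ of $T$ takes on this product the same value that the character $\sum_w\chi\circ w$ takes on $x$. That character is $W$-invariant, hence orthogonal to all coroots, hence trivial. So the product is $1$.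
\end{example}

\begin{lemma}\label{lem:unipotent}
Let $G$ be a semisimple group over a field $K$ of characteristic $0$. Every unipotent $x\in G(K)$ is a generalized torsion element.
\end{lemma}

\begin{proof}
Let $x\ne1$. In characteristic $0$ we have $x=\exp(e)$ with $e\in\operatorname{Lie}(G)(K)$ nilpotent and nonzero. By the Jacobson--Morozov theorem, $e$ lies in an $\mathfrak{sl}_2$-triple over $K$, and this triple integrates to a $K$-homomorphism $\varphi\colon SL_2\to G$ with $\varphi(a)=x$, where $a=\begin{pmatrix}1&1\\0&1\end{pmatrix}$. With $w=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ we have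
\[
a\,a^w=\begin{pmatrix}1&1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-1&1\end{pmatrix}=\begin{pmatrix}0&1\\-1&1\end{pmatrix}.
\]
This matrix has characteristic polynomial $T^2-T+1$, which divides $T^6-1$. So $(a\,a^w)^6=1$, and we apply $\varphi$.
\end{proof}

Example~\ref{ex:torus} is an averaging argument: the conjugates of $x$ point in all directions and cancel. Near the identity the picture is linear. If $x=1+\varepsilon Z+\cdots$, then a product of conjugates is $1+\varepsilon\sum_jy_j^{-1}Zy_j+\cdots$, and one asks whether such sums can vanish. All our counterexamples come from making $\varepsilon$ a true infinitesimal, an element of positive valuation, and choosing an anisotropic group for which every element of $G(K)$ is integral, at least up to a scalar. To first order $G(K)$ then acts on $Z$ through a group over the residue field, and this group can be small enough to preserve $Z$, or a part of it. The first-order term of a product of $m$ conjugates is then $m$ times a fixed nonzero quantity, and it cannot vanish when the residue field has characteristic $0$.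

\section{The smallest counterexample}\label{sec:small}

In this section and the next, $K$, $L$ and $h$ are as in Theorem~\ref{thm:unitary}. Let $\mathcal O=\mathbb C[[t]]$, let $\nu$ be the $t$-adic valuation on $\mathbb C((t))$, and extend $h$ to $\mathbb C((t))^n$ by the same formula.

Call a nonzero real Laurent series \emph{positive} if its leading coefficient is positive. Leading terms of positive series cannot cancel, so a finite sum of positive series has as its valuation the minimum of the valuations of the summands. For $0\ne\alpha\in\mathbb C((t))$ the series $\bar\alpha\alpha$ and $t\bar\alpha\alpha$ are positive, of valuations $2\nu(\alpha)$ and $2\nu(\alpha)+1$. Therefore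
\begin{equation}\label{eq:nocancel}
\nu(h(a,a))=\min\bigl(2\nu(a_1),\dots,2\nu(a_{n-1}),\,2\nu(a_n)+1\bigr)\qquad(a\ne0).
\end{equation}
This is the only use of the hypothesis $K\subset\mathbb R((t))$, apart from $i\notin K$.

We compute to first order in $t$ by two rules. Let $Z,Z_j\in M_n(\mathbb C)$, and let $y\in GL_n(\mathcal O)$ have constant term $y_0\in GL_n(\mathbb C)$. Modulo $t^2M_n(\mathcal O)$,
\begin{equation}\label{eq:rules}
y^{-1}(1+tZ)y\equiv1+t\,y_0^{-1}Zy_0,\qquad \prod_j(1+tZ_j)\equiv1+t\sum_jZ_j ,
\end{equation}
and $t^2M_n(\mathcal O)$ is stable under multiplication by integral matrices. To build an element close to $1$ we need an element of $L$ of norm $1$ close to $1$. We take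
\begin{equation}\label{eq:u}
u=\frac{1+it}{1-it}\in\mathbb Q(t)(i),\qquad u\bar u=1,\qquad u^j=1+2ijt+O(t^2)\quad(j\in\mathbb Z).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:unitary}(a) for $n=2$]
Let $y\in SU(h)(K)$, that is, $y\in SL_2(L)$ and $y$ preserves $h$. Its first column $(a,c)$ satisfies $\bar aa+t\bar cc=1$. Its second column is orthogonal to the first, hence a multiple of $(-t\bar c,\bar a)$, and $\det y=1$ forces the factor to be $1$. So
\[
y=\begin{pmatrix}a&-t\bar c\\ c&\bar a\end{pmatrix},\qquad \bar aa+t\bar cc=1 ,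
\]
and every such matrix lies in $SU(h)(K)$. The matrices of this shape with arbitrary $a,c\in L$ form the quaternion algebra over $K$ generated by $I=\operatorname{diag}(i,-i)$ and $J=\begin{pmatrix}0&-t\\1&0\end{pmatrix}$, with $I^2=-1$, $J^2=-t$, $IJ=-JI$, and its reduced norm is the determinant. The same computation applies over any extension field, so $SU(h)$ is $SL_1$ of this algebra.

By \eqref{eq:nocancel}, $\min(2\nu(a),2\nu(c)+1)=0$, so $\nu(a)=0$ and $\nu(c)\ge0$. Thus $y$ is integral, and its constant term is lower triangular:
\[
y_0=\begin{pmatrix}a_0&0\\c_0&\bar a_0\end{pmatrix},\qquad \bar a_0a_0=1 .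
\]
Let $x=\operatorname{diag}(u,u^{-1})\in SU(h)(K)$. Then $x\equiv1+2itZ$ modulo $t^2$ with $Z=\operatorname{diag}(1,-1)$, and
\[
y_0^{-1}Zy_0=\begin{pmatrix}\bar a_0&0\\-c_0&a_0\end{pmatrix}\begin{pmatrix}a_0&0\\-c_0&-\bar a_0\end{pmatrix}=\begin{pmatrix}1&0\\-2a_0c_0&-1\end{pmatrix}.
\]
By \eqref{eq:rules}, the $(1,1)$ entry of a product of $m\ge1$ conjugates of $x$ is $1+2imt+O(t^2)\neq1$. So $x$ is not a generalized torsion element, and Lemma~\ref{lem:criterion} applies.
\end{proof}

Two changes destroy this example, and both matter for what follows. If the coefficient $t$ in $h$ is replaced by $1$, the matrix $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ lies in the group and conjugates $x$ to $x^{-1}$. If we keep $h$ but pass to the adjoint group, the matrix $J$ becomes available: it satisfies $h(Ja,Jb)=t\,h(a,b)$ and $J^{-1}xJ=x^{-1}$. For adjoint counterexamples we must therefore rule out matrices like $J$, which multiply $h$ by a scalar of odd valuation.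

\section{Unitary groups}\label{sec:unitary}

Let $n\ge3$. The group of \emph{similitudes} of $h$ is
\[
GU(h)(K)=\{g\in GL_n(L): h(ga,gb)=\mu(g)h(a,b)\text{ for some }\mu(g)\in K^*\},
\]
and $\mu(g)$ is the \emph{multiplier} of $g$. It contains the scalars $L^*$. The adjoint group $PGU(h)$ is the group of $L$-algebra automorphisms of $M_n(L)$ that commute with the adjoint involution $g\mapsto g^*$ of $h$. By the Skolem--Noether theorem an $L$-algebra automorphism is conjugation by some $g\in GL_n(L)$; it commutes with $*$ if and only if $g^*g$ is a scalar, and this scalar is fixed by the bar. Hence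
\begin{equation}\label{eq:PGU}
PGU(h)(K)=GU(h)(K)/L^* ,
\end{equation}
see \cite[\S23]{KMRT}. To treat all groups between $SU(h)$ and $PGU(h)$ at once, we allow conjugation by all similitudes and show that the product is never a scalar.

The function $\nu(h(a,a))$ is preserved by similitudes up to a shift, so its level sets are the natural objects to follow. For $m\in\mathbb Z$ put
\[
\Lambda_m=\{a\in\mathbb C((t))^n: a=0\ \text{ or }\ \nu(h(a,a))\ge m\}.
\]
By \eqref{eq:nocancel},
\[
\Lambda_0=\mathcal O^n,\qquad\Lambda_1=(t\mathcal O)^{n-1}\oplus\mathcal O,\qquad\Lambda_{m+2}=t\Lambda_m .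
\]
So $\dim_{\mathbb C}\Lambda_m/\Lambda_{m+1}$ is $n-1$ for even $m$ and $1$ for odd $m$. These two numbers differ exactly when $n\ge3$.

\begin{lemma}\label{lem:lattice}
Let $n\ge3$ and $y\in GU(h)(K)$. There is $r\in\mathbb Z$ such that $y'=t^{-r}y$ lies in $GL_n(\mathcal O)$ and has constant term $y_0=\begin{pmatrix}A&0\\c&d\end{pmatrix}$ with $A\in GL_{n-1}(\mathbb C)$ and $d\in\mathbb C^*$.
\end{lemma}

\begin{proof}
Let $j=\nu(\mu(y))$. Then $y\Lambda_m=\Lambda_{m+j}$ for all $m$, so $y$ induces a $\mathbb C$-linear isomorphism $\Lambda_0/\Lambda_1\to\Lambda_j/\Lambda_{j+1}$. For odd $j$ this would give $n-1=1$. Hence $j=2r$ is even, and $y'=t^{-r}y$ has a multiplier of valuation $0$ and preserves every $\Lambda_m$. From $y'\Lambda_0=\Lambda_0$ we get $y'\in GL_n(\mathcal O)$. From $y'\Lambda_1=\Lambda_1$ we get that $y_0$ preserves the image of $\Lambda_1$ in $\Lambda_0/t\Lambda_0=\mathbb C^n$, which is the line $\mathbb Ce_n$.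
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unitary} for $n\ge3$]
We want a $Z$ whose diagonal blocks survive conjugation by the matrices $y_0$ of Lemma~\ref{lem:lattice}, so we take $Z$ scalar on each block and of trace $0$. Let
\[
x=\operatorname{diag}(u,\dots,u,u^{1-n}),\qquad Z=\operatorname{diag}(1,\dots,1,1-n).
\]
Then $x\in SU(h)(K)$, because its entries have norm $1$ and product $1$, and $x\equiv1+2itZ$ modulo $t^2$ by \eqref{eq:u}. For $y\in GU(h)(K)$, conjugation by $y$ equals conjugation by $y'$, and
\[
y_0^{-1}Zy_0=\begin{pmatrix}A^{-1}&0\\-d^{-1}cA^{-1}&d^{-1}\end{pmatrix}\begin{pmatrix}A&0\\(1-n)c&(1-n)d\end{pmatrix}=\begin{pmatrix}1_{n-1}&0\\-nd^{-1}c&1-n\end{pmatrix}.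
\]
By \eqref{eq:rules}, for $y_1,\dots,y_m\in GU(h)(K)$ the $(1,1)$ and $(n,n)$ entries of $x^{y_1}\cdots x^{y_m}$ are $1+2imt$ and $1+2im(1-n)t$ modulo $t^2$. They differ, since $mn\ne0$. So no product of $m\ge1$ conjugates of $x$ by similitudes is a scalar matrix.

In particular no such product with $y_j\in SU(h)(K)$ equals $1$, which proves (a). For (b), suppose that $\prod_jp(x)^{y_j}=1$ with $y_j\in G(K)$. Apply $q$, and use \eqref{eq:PGU} to lift each $q(y_j)$ to $\hat y_j\in GU(h)(K)$. Then $\prod_jx^{\hat y_j}$ maps to $1$ in $GU(h)(K)/L^*$, so it is a scalar, which we have excluded. Hence $p(x)$ is not a generalized torsion element of $G(K)$.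
\end{proof}

\section{Twisted compact groups}\label{sec:twist}

To generalize, we look at $SU(h)$ over $K=\mathbb R((t))$ from the quadratic extension $E=\mathbb R((\tau))$, $\tau^2=t$, with $K$-automorphism $\iota\colon\tau\mapsto-\tau$. Let $D=\operatorname{diag}(1,\dots,1,\tau)$ and $\sigma=\operatorname{diag}(1,\dots,1,-1)$. Since $h(a,a)$ is the standard hermitian norm of $Da$ and $\iota(D)=\sigma D$, the map $g\mapsto DgD^{-1}$ identifies $SU(h)(K)$ with the set of $g'\in SU_n(E)$ such that $\iota(g')=\sigma g'\sigma^{-1}$, where $SU_n$ is the compact special unitary group over $\mathbb R$. In this model the constant term of $g'$ commutes with $\sigma$, so it is block diagonal and fixes $Z$. We now replace $SU_n$ by an arbitrary compact group and $\sigma$ by a suitable inner involution.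

\subsection*{Compact forms}
We recall the standard facts that we use. For every isogeny type there is an $\mathbb R$-group $G_0$ of this type such that $G_0(\mathbb R)$ is a compact connected Lie group, Zariski dense in $G_0$. Let $\mathfrak g_0$ be its real Lie algebra, on which the Killing form is negative definite. Let $T_0\subset G_0$ be a maximal torus, $r=\dim T_0$, $\mathfrak t_0=\operatorname{Lie}T_0(\mathbb R)$, and let $U$ be the $\mathbb R$-torus with $U(R)=\{z\in R\otimes\mathbb C:z\bar z=1\}$ for $\mathbb R$-algebras $R$. Complex conjugation acts as $-1$ on the cocharacter lattices of $T_0$ and of $U$, so each $\mu\in X_*$ defines an $\mathbb R$-homomorphism $\mu\colon U\to T_0$. The map $\mu\mapsto\frac{d}{d\theta}\mu(e^{i\theta})|_{\theta=0}$ extends to an isomorphism $X_*\otimes\mathbb R\cong\mathfrak t_0$, compatible with the Weyl group $W$. Under it: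
\begin{enumerate}
\item[(C1)] the kernel of $\exp\colon\mathfrak t_0\to T_0(\mathbb R)$ is $2\pi X_*$;
\item[(C2)] on the root space $\mathfrak g_\alpha$ of $\mathfrak g=\mathfrak g_0\otimes\mathbb C$, an element $\eta\in\mathfrak t_0$ acts by $i\langle\alpha,\eta\rangle$ and $\operatorname{Ad}(\exp\eta)$ acts by $e^{i\langle\alpha,\eta\rangle}$;
\item[(C3)] two elements of $\mathfrak t_0$ conjugate under $G_0(\mathbb R)$ are conjugate under $W$.
\end{enumerate}
Finally, fix simple roots $\alpha_1,\dots,\alpha_r$ with dual basis $\omega_1^\vee,\dots,\omega_r^\vee$ of $P^\vee$. By \cite[\S2, no.~3]{Bourbaki}, every nonzero class in $P^\vee/Q^\vee$ contains an $\omega_i^\vee$ such that $\alpha_i$ has coefficient $1$ in the highest root. The number $\langle\alpha,\omega_i^\vee\rangle$ is the coefficient of $\alpha_i$ in $\alpha$, and it is bounded in absolute value by the coefficient in the highest root, so it lies in $\{0,\pm1\}$.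

\subsection*{An involution whose centralizer fixes a direction}
The hypothesis of Theorem~\ref{thm:twist} gives $\lambda\in P^\vee$ with
\[
\text{(a)}\quad\lambda\notin X_*\qquad\text{or}\qquad\text{(b)}\quad2\lambda\notin Q^\vee .
\]
Each condition depends only on the class of $\lambda$ modulo $Q^\vee$ and forces the class to be nonzero. So we may take $\lambda=\omega_i^\vee$ with $\langle\alpha,\lambda\rangle\in\{0,\pm1\}$ for all roots $\alpha$. Let $\xi\in\mathfrak t_0$ be the element corresponding to $\lambda$, let $s=\exp(\pi\xi)\in T_0(\mathbb R)$, and let $H$ be the centralizer of $s$ in $G_0(\mathbb R)$. By (C2), $\operatorname{Ad}(s)$ acts on $\mathfrak g_\alpha$ by $(-1)^{\langle\alpha,\lambda\rangle}$. Hence $\operatorname{Ad}(s^2)=1$ and $s^2$ is central, so conjugation by $s$ is an automorphism of $G_0$ with square $1$. For $G_0=SU_n$ and $\lambda=\omega_{n-1}^\vee$ one has $\xi=iZ/n$ and $s=e^{\pi i/n}\sigma$.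

\begin{lemma}\label{lem:fix}
If \textup{(a)} or \textup{(b)} holds, then $\operatorname{Ad}(g)\xi=\xi$ for all $g\in H$.
\end{lemma}

\begin{proof}
The Lie algebra $\mathfrak h$ of $H$ is the fixed space of $\operatorname{Ad}(s)$ in $\mathfrak g_0$. Since $0$ is the only even value of $\langle\alpha,\lambda\rangle$,
\[
\mathfrak h\otimes\mathbb C=\mathfrak t\oplus\bigoplus_{\langle\alpha,\lambda\rangle=0}\mathfrak g_\alpha,\qquad\mathfrak t=\mathfrak t_0\otimes\mathbb C .
\]
A central element of this algebra commutes with $\mathfrak t$, so it lies in $\mathfrak t$, and it is killed by the $r-1$ simple roots $\alpha_j$, $j\ne i$. Thus the center has dimension at most $1$. It contains $\xi$, so the center of $\mathfrak h$ is $\mathbb R\xi$. For $g\in H$ the map $\operatorname{Ad}(g)$ preserves this line and the Killing form, so $\operatorname{Ad}(g)\xi=\pm\xi$. Suppose that $\operatorname{Ad}(g)\xi=-\xi$. We show that both (a) and (b) fail.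

First, $s=gsg^{-1}=\exp(-\pi\xi)=s^{-1}$, so $\exp(2\pi\xi)=1$, and $\lambda\in X_*$ by (C1). Second, $-\lambda=w\lambda$ for some $w\in W$ by (C3). The reflection in a root $\alpha$ sends $\lambda'\in P^\vee$ to $\lambda'-\langle\alpha,\lambda'\rangle\alpha^\vee$, so $W$ acts trivially on $P^\vee/Q^\vee$. Hence $-\lambda-\lambda\in Q^\vee$.
\end{proof}

The hypothesis is needed. In type $A_1$ with $G_0=SU_2$ we have $s=\operatorname{diag}(i,-i)$, and $H$ is the diagonal torus. In the adjoint group $SO_3$, where (a) and (b) both fail, $s$ is a rotation by $\pi$, and $H$ contains the rotations by $\pi$ about perpendicular axes, which reverse the axis $\mathbb R\xi$ of $s$.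

\begin{proof}[Proof of Theorem~\ref{thm:twist}]
\emph{The group.} Conjugation by $s$ is an automorphism of $G_0$ over $\mathbb R$ with square $1$, so sending $\iota$ to it is a $1$-cocycle of $\operatorname{Gal}(E/K)$. Galois descent gives a $K$-group $G$ that becomes isomorphic to $G_0$ over $E$, hence has the given isogeny type, and satisfies
\[
G(K)=\{g\in G_0(E):\iota(g)=sgs^{-1}\}.
\]

\emph{Integrality.} Embed $G_0$ as a closed subgroup of some $GL_d$ over $\mathbb R$. The compact group $G_0(\mathbb R)$ preserves a positive definite form on $\mathbb R^d$. In an orthonormal basis $G_0(\mathbb R)\subset O_d(\mathbb R)$, and $G_0\subset O_d$ by Zariski density. We view $\mathfrak g_0$ as an algebra of real matrices, on which $\operatorname{Ad}$ is matrix conjugation. Let $y\in G(K)$. In each column of $y$ the squares of the entries have sum $1$. Nonzero squares in $\mathbb R((\tau))$ are positive series, so their leading terms do not cancel, and all entries lie in $\mathbb R[[\tau]]$. The constant term $y_0$ satisfies the real polynomial equations that define $G_0$ in $O_d$, so $y_0\in G_0(\mathbb R)$.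 Comparing constant terms in $\iota(y)=sys^{-1}$ gives $y_0=sy_0s^{-1}$, that is, $y_0\in H$.

\emph{The element.} Choose $N\ge1$ with $\mu=N\lambda\in X_*$. The element $u$ of \eqref{eq:u} lies in $U(K)$; let $x=\mu(u)\in T_0(K)$. It is fixed by $\iota$ and commutes with $s$, so $x\in G(K)$. Decompose $\mathbb C^d$ into weight spaces for the circle $\mu(U(\mathbb R))$, with projections $\pi_j$, so that $\mu(z)=\sum_jz^j\pi_j$ for $z\in U(\mathbb R)$. Differentiating along $z=e^{i\theta}$ gives $N\xi=\sum_jij\,\pi_j$. The formula for $\mu(z)$ is a polynomial identity in the two real coordinates of $z$, valid on the Zariski dense set $U(\mathbb R)$, so it holds on $U(K)$. By \eqref{eq:u},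
\[
x=\sum_ju^j\pi_j=1+2Nt\,\xi+O(t^2)=1+2N\tau^2\xi+O(\tau^4).
\]

\emph{Conclusion.} For $y\in G(K)$, both $y$ and $y^{-1}$ have entries in $\mathbb R[[\tau]]$, so modulo $\tau^3$ we have $x^y\equiv1+2N\tau^2y_0^{-1}\xi y_0=1+2N\tau^2\xi$ by Lemma~\ref{lem:fix}. A product of $m\ge1$ conjugates is congruent to $1+2mN\tau^2\xi$ modulo $\tau^3$, and this is not $1$ because $\xi\ne0$. So $x$ is not a generalized torsion element of $G(K)$.
\end{proof}

\section{Adjoint groups of type $D_n$ with $n$ even}\label{sec:Dn}

For the adjoint type $D_n$ with $n$ even, conditions (a) and (b) fail for every $\lambda$, so Lemma~\ref{lem:fix} is not available. We use a skew-hermitian form over a quaternion algebra and many parameters instead. The parameters $r_1,\dots,r_n$ force every similitude to be diagonal to leading order. The parameters $s,t$ force the diagonal entries to be, to leading order, multiples of one common basis quaternion. A sign count then shows that the basis quaternions that could invert our element occur only outside the connected group. The field $k$ need not be ordered: leading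 terms will not cancel because their values lie in different cosets.

\subsection*{The valued quaternion algebra}
Every nonzero element of $K=k((s))((t))((r_1))\cdots((r_n))$ has a leading monomial, found by taking the lowest term in $r_n$, then the lowest term of its coefficient in $r_{n-1}$, and so on down to $s$. The exponent vector of this monomial defines a valuation $v\colon K^*\to\Gamma=\mathbb Z^{n+2}$, where $\Gamma$ is ordered lexicographically with the exponent of $r_n$ most significant. It is trivial on $k^*$, so $v(m)=0$ for every nonzero integer $m$. The values $v(s),v(t),v(r_1),\dots,v(r_n)$ are positive and form the standard basis of $\Gamma$. We extend the order to $\mathbb Q\otimes\Gamma$, put $v(0)=\infty$, and call the last $n$ coordinates of a value its \emph{$r$-part}.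

Let $Q$ be the quaternion algebra over $K$ with basis $1,i,j,\ell$, where $i^2=s$, $j^2=t$, $\ell=ij=-ji$, so $\ell^2=-st$. Let the bar be its canonical involution. For $\alpha=a+bi+cj+d\ell$,
\[
\operatorname{Nrd}(\alpha)=\bar\alpha\alpha=a^2-sb^2-tc^2+std^2 .
\]
The values of the four terms lie in distinct cosets of $2\Gamma$, so for $\alpha\neq0$ the value of the sum is the minimum of the values of the terms. Hence $Q$ is a division algebra, and $v(\alpha):=\frac12v(\operatorname{Nrd}\alpha)$ extends $v$ and satisfies
\begin{equation}\label{eq:vQ}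
v(\alpha)=\min\bigl(v(a),\,v(bi),\,v(cj),\,v(d\ell)\bigr),
\end{equation}
where $v(i)=\frac12v(s)$, $v(j)=\frac12v(t)$ and $v(\ell)=\frac12v(st)>0$. The function $v$ is additive on products because $\operatorname{Nrd}$ is multiplicative, and $v(\alpha+\alpha')\ge\min(v(\alpha),v(\alpha'))$ by \eqref{eq:vQ}. So $v$ is a valuation on $Q$, with $v(\bar\alpha)=v(\alpha)$, and the $r$-part of $v(\alpha)$ is integral.

For nonzero $\alpha,\alpha'$ write $\alpha\sim\alpha'$ if $v(\alpha-\alpha')>v(\alpha)$; then $v(\alpha)=v(\alpha')$. This equivalence relation is compatible with products, inverses and the bar, and $1\not\sim-1$ because $v(2)=0$. The four values in \eqref{eq:vQ} lie in distinct cosets of $\Gamma$. So every $\alpha\ne0$ satisfies $\alpha\sim f\omega$ with $f\in K^*$ and $\omega\in\{1,i,j,\ell\}$, and $\omega$ is determined by the coset $v(\alpha)+\Gamma$.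

\subsection*{The group}
On the right $Q$-space $V=Q^n$ of columns, with standard basis $e_1,\dots,e_n$, let
\[
h(z,w)=\sum_{p=1}^n\bar z_pb_pw_p,\qquad b_p=r_pc_p,\qquad c_1=i,\quad c_2=j,\quad c_3=\dots=c_n=\ell .
\]
Since $\bar b_p=-b_p$, the form is skew-hermitian, and its adjoint involution on $A=M_n(Q)$, a central simple algebra of degree $2n$, is of orthogonal type. A \emph{similitude} is an invertible $g\in A$ with $h(gz,gw)=\mu\,h(z,w)$ for some multiplier $\mu\in K^*$. It satisfies $\operatorname{Nrd}(g)=\pm\mu^n$ and is called \emph{proper} if the sign is $+$. The proper similitudes form a group $GO^+$ containing $K^*$. By \cite[\S12, \S23]{KMRT}, the group $G=PGO^+$ of this algebra with involution is adjoint of type $D_n$, and $G(K)=GO^+/K^*$. The reduced norm on $A$ is the determinant over a splitting field. It is multiplicative, equals $1$ on block unitriangular matrices, and is the product of the reduced norms of the blocks on block diagonal matrices.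

\subsection*{A norm on $V$ and a filtration of $A$}
Put $\beta_p=\frac12v(b_p)$ and $\nu(z)=\min_p(v(z_p)+\beta_p)$. Then $\nu(z+w)\ge\min(\nu(z),\nu(w))$, $\nu(z\alpha)=\nu(z)+v(\alpha)$ and $\nu(e_p)=\beta_p$. The $p$th term of $h(z,z)$ has value $2v(z_p)+v(b_p)$, whose $r$-part is congruent modulo $2$ to the $p$th basis vector $\delta_p$ of $\mathbb F_2^n$. So the nonzero terms have distinct values, the minimum defining $\nu(z)$ is attained exactly once, and $v(h(z,z))=2\nu(z)$ for $z\ne0$. Consequently a similitude $g$ with multiplier $\mu$ satisfies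
\begin{equation}\label{eq:shift}
\nu(gz)=\nu(z)+\tfrac12v(\mu).
\end{equation}

For $\gamma\in\mathbb Q\otimes\Gamma$ let $C_{\ge\gamma}$ be the set of $B\in A$ with $\nu(Bz)\ge\nu(z)+\gamma$ for all $z\ne0$, and define $C_{>\gamma}$ by the strict inequality. These are additive subgroups, $C_{\ge\gamma}C_{\ge\gamma'}\subset C_{\ge\gamma+\gamma'}$, and the product lies in $C_{>\gamma+\gamma'}$ if one of the factors is taken from the strict set. Moreover,
\begin{equation}\label{eq:entries}
B\in C_{>0}\iff v(B_{pq})>\beta_q-\beta_p\ \text{ for all }p,q .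
\end{equation}
Indeed, the right side says that $\nu(Be_q)>\nu(e_q)$ for all $q$, and then $\nu(Bz)\ge\min_q(\nu(Be_q)+v(z_q))>\nu(z)$.

\begin{lemma}\label{lem:Nrd}
If $B\in C_{>0}$, then $\operatorname{Nrd}(1+B)\sim1$.
\end{lemma}

\begin{proof}
We prove this for any square matrix over $Q$ whose entries satisfy the inequalities in \eqref{eq:entries}, by induction on the size. Let $\alpha=1+B_{11}$. Since $v(B_{11})>0$, we have $\alpha\sim1$ and $\operatorname{Nrd}(\alpha)=\bar\alpha\alpha\sim1$. In block form,
\[
1+B=\begin{pmatrix}\alpha&R\\S&1+B'\end{pmatrix}=\begin{pmatrix}1&0\\S\alpha^{-1}&1\end{pmatrix}\begin{pmatrix}\alpha&0\\0&1+B''\end{pmatrix}\begin{pmatrix}1&\alpha^{-1}R\\0&1\end{pmatrix}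
\]
with $B''_{pq}=B_{pq}-B_{p1}\alpha^{-1}B_{1q}$ for $p,q\ge2$. The correction term has value greater than $(\beta_1-\beta_p)+(\beta_q-\beta_1)=\beta_q-\beta_p$. So $B''$ satisfies the same inequalities, and $\operatorname{Nrd}(1+B)=\operatorname{Nrd}(\alpha)\operatorname{Nrd}(1+B'')\sim1$.
\end{proof}

\begin{lemma}\label{lem:leading}
Let $g\in GO^+$. Then $g=d(1+B)$, where $d=\operatorname{diag}(\gamma_1,\dots,\gamma_n)$ is invertible and both $B$ and $(1+B)^{-1}-1$ lie in $C_{>0}$. There are $f_p\in K^*$ and one element $\omega\in\{1,\ell\}$ such that $\gamma_p\sim f_p\omega$ for all $p$.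
\end{lemma}

\begin{proof}
Let $\mu$ be the multiplier of $g$.

\emph{The diagonal dominates.} Let $\bar\mu\in\mathbb F_2^n$ be the $r$-part of $v(\mu)$ modulo $2$, and let the minimum defining $\nu(ge_q)$ be attained at the index $q'$. Taking $r$-parts modulo $2$ in $2\nu(ge_q)=v(b_q)+v(\mu)$ gives $\delta_{q'}=\delta_q+\bar\mu$. If $\bar\mu\ne0$, then $\bar\mu=\delta_q+\delta_{q'}$ has exactly two nonzero coordinates, one of which is the $q$th. This holds for every $q$, which is impossible for $n>2$. So $\bar\mu=0$ and $q'=q$. With $\gamma_q=g_{qq}$, equation \eqref{eq:shift} for $z=e_q$ now reads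
\[
v(\gamma_q)=\tfrac12v(\mu),\qquad v(g_{pq})+\beta_p>\beta_q+\tfrac12v(\mu)\quad(p\ne q).
\]
The matrix $B=d^{-1}g-1$ has zero diagonal and entries $\gamma_p^{-1}g_{pq}$ off the diagonal, so $B\in C_{>0}$ by \eqref{eq:entries}. It follows that $\nu((1+B)z)=\nu(z)$ for all $z$. Hence $(1+B)^{-1}\in C_{\ge0}$ and $(1+B)^{-1}-1=-(1+B)^{-1}B\in C_{>0}$.

\emph{The sign rule.} All $\gamma_p$ have the same value, so $\gamma_p\sim f_p\omega$ with the same $\omega\in\{1,i,j,\ell\}$. Let $\varepsilon_p=1$ if $\omega$ commutes with $c_p$, that is, $\omega\in\{1,c_p\}$, and $\varepsilon_p=-1$ otherwise, when they anticommute. The term of least value in $h(ge_p,ge_p)=\mu b_p$ is $\bar\gamma_pb_p\gamma_p$, so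
\[
\mu b_p\sim\bar\gamma_pb_p\gamma_p\sim f_p^2\,\bar\omega b_p\omega=\varepsilon_pf_p^2\operatorname{Nrd}(\omega)\,b_p .
\]
Also $\operatorname{Nrd}(\gamma_p)=\bar\gamma_p\gamma_p\sim f_p^2\operatorname{Nrd}(\omega)$. Therefore $\operatorname{Nrd}(\gamma_p)\sim\varepsilon_p\mu$, and Lemma~\ref{lem:Nrd} gives
\[
\mu^n=\operatorname{Nrd}(g)=\operatorname{Nrd}(d)\operatorname{Nrd}(1+B)\sim\Bigl(\prod_p\varepsilon_p\Bigr)\mu^n .
\]
So $\prod_p\varepsilon_p=1$. For $\omega=i$ all signs except $\varepsilon_1$ are $-1$, and for $\omega=j$ all signs except $\varepsilon_2$ are $-1$. In both cases there are $n-1$ minus signs, an odd number because $n$ is even. Hence $\omega\in\{1,\ell\}$.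
\end{proof}

The count explains the choice of the $c_p$. If all $c_p$ were equal to $\ell$, then $\omega=i$ would produce $n$ minus signs and would not be excluded.

\begin{proof}[Proof of Theorem~\ref{thm:Dn}]
Let $u=(1+\ell)(1-\ell)^{-1}\in K(\ell)$. Then $\bar u=u^{-1}$, $u$ commutes with $b_3=r_3\ell$, and $u-1=2\ell(1-\ell)^{-1}\sim2\ell$ because $v(\ell)>0$. Let $x=\operatorname{diag}(1,1,u,1,\dots,1)$. From $\bar ub_3u=b_3$ we see that $x$ is a similitude with multiplier $1$, and $\operatorname{Nrd}(x)=\bar uu=1$, so $x\in GO^+$.

Let $y=d(1+B)\in GO^+$ as in Lemma~\ref{lem:leading}, and let $E_{33}$ be the matrix unit. Then $d^{-1}(x-1)d=\eta E_{33}$, where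
\[
\eta=\gamma_3^{-1}(u-1)\gamma_3\sim\omega^{-1}(2\ell)\,\omega=2\ell ,
\]
because $\omega\in\{1,\ell\}$ commutes with $\ell$; for $\omega=i$ or $j$ we would get $-2\ell$. We have $\eta E_{33}\in C_{\ge v(\ell)}$ and $(\eta-2\ell)E_{33}\in C_{>v(\ell)}$. Writing $(1+B)^{-1}=1+B^\sharp$ with $B^\sharp\in C_{>0}$, we get
\[
x^y-1=(1+B^\sharp)\,\eta E_{33}\,(1+B)\equiv\eta E_{33}\equiv2\ell E_{33}\pmod{C_{>v(\ell)}} .
\]
When we expand a product of $m\ge1$ such conjugates, the terms with at least two factors $x^{y}-1$ lie in $C_{\ge2v(\ell)}\subset C_{>v(\ell)}$. So the product is congruent to $1+2m\ell E_{33}$ modulo $C_{>v(\ell)}$. If it were a scalar $\kappa\in K^*$, applying $\kappa-1-2m\ell E_{33}\in C_{>v(\ell)}$ to $e_3$ would give $v(\kappa-1-2m\ell)>v(\ell)$. But \eqref{eq:vQ} gives $v(\kappa-1-2m\ell)\le v(2m\ell)=v(\ell)$, since $k$ has characteristic $0$. Thus the image of $x$ in $G(K)=GO^+/K^*$ is not a generalized torsion element.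
\end{proof}

\section{Odd orthogonal groups and division algebras}\label{sec:easy}

By Lemma~\ref{lem:criterion}, Theorem~\ref{thm:positive} amounts to showing that every element of $G(K)$ is a generalized torsion element.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(1)]
An adjoint group of type $B_n$ is $SO(q)$ for a nondegenerate quadratic form $q$ of dimension $2n+1$ \cite[\S26]{KMRT}. Let $x\in SO(q)(K)$. By a theorem of Wonenburger \cite{Wonenburger}, $x=ab$ with $a,b\in O(q)(K)$ and $a^2=b^2=1$. Then $x^a=ba=x^{-1}$. Since the dimension is odd, $\det(-a)=-\det a$, so one of $\pm a$ lies in $SO(q)(K)$, and it conjugates $x$ to $x^{-1}$.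
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(2)]
We have $PGL_1(D)(K)=D^*/K^*$. Let $x\in D^*$. By Wedderburn's factorization theorem \cite[Thm.~16.9]{Lam}, the minimal polynomial of $x$ over $K$ factors in $D[T]$ as $(T-x_m)\cdots(T-x_1)$ with every $x_j$ conjugate to $x$ in $D^*$. Its constant term is $(-1)^mx_m\cdots x_1$. So $x_m\cdots x_1$ lies in $K$ and is nonzero, and its image in $D^*/K^*$ is $1$.
\end{proof}

\section{Groups of type $G_2$}\label{sec:G2}

A group of type $G_2$ over $K$ is $G=\operatorname{Aut}(O)$ for an octonion algebra $O$. The plan is to multiply $x$ by a conjugate so that the product fixes more of $O$ than $x$ does. We first gain a fixed pure vector of nonzero norm, then a fixed quaternion subalgebra. The pointwise stabilizer of a quaternion subalgebra is a group of norm-one quaternions, and its elements are inverted inside $G(K)$.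

\subsection*{Octonions}
We recall from \cite[Ch.~1]{SV} what we need. The algebra $O$ has dimension $8$ and a nondegenerate multiplicative quadratic form $N$, with polar form $B(a,b)=N(a+b)-N(a)-N(b)$, so that $B(a,a)=2N(a)$. The pure part is $O^0=1^\perp$. The conjugation $a\mapsto\bar a$ is $1$ on $K$ and $-1$ on $O^0$, and
\[
a\bar a=N(a),\qquad B(ab,c)=B(b,\bar ac),\qquad B(ac,bc)=B(a,b)N(c).
\]
Any two elements generate an associative subalgebra. If $Q\subset O$ is a quaternion subalgebra and $f\in Q^\perp$ has $N(f)\ne0$, then $Q^\perp=Qf$ and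
\begin{equation}\label{eq:doubling}
(a+bf)(c+df)=(ac-N(f)\bar db)+(da+b\bar c)f\qquad(a,b,c,d\in Q).
\end{equation}
Automorphisms fix $1$ and preserve $N$. The group $G$ acts faithfully on $O^0$, with determinant $1$ because $G$ is connected. Call $w\in O$ \emph{anisotropic} if $N(w)\ne0$. We construct automorphisms in two ways.

\begin{enumerate}
\item[(F1)] Let $\varphi\colon Q\to Q'$ be an isomorphism of quaternion subalgebras, and let $f\in Q^\perp$, $f'\in Q'^\perp$ with $N(f)=N(f')\ne0$. Then $a+bf\mapsto\varphi(a)+\varphi(b)f'$ is an element of $G(K)$, by \eqref{eq:doubling}.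
\item[(F2)] Orthogonal anisotropic $a,b\in O^0$ satisfy $a^2=-N(a)$, $b^2=-N(b)$, $ab=-ba$, and generate a quaternion subalgebra $Q$ with basis $1,a,b,ab$. If $a',b'$ is another such pair with the same norms, then $a\mapsto a'$, $b\mapsto b'$ defines an isomorphism $\varphi\colon Q\to Q'$. It extends to an element of $G(K)$: since $\varphi$ is an isometry, Witt cancellation gives an isometry $Q^\perp\cong Q'^\perp$, which supplies $f$ and $f'$ for (F1).
\end{enumerate}

The device for gaining fixed vectors is the following.

\begin{lemma}\label{lem:swap}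
Let $x,y\in G(K)$, $w\in O$ and $z=x^{-1}w$. If $yw=z$ and $yz=w$, then $xx^y$ fixes $w$.
\end{lemma}

\begin{proof}
We have $x^yw=y^{-1}xz=y^{-1}w=z$, so $xx^yw=xz=w$.
\end{proof}

So we need automorphisms that swap $w$ and $x^{-1}w$. In both applications we split $z$ into a part along $w$ and an orthogonal part $f$, split $w$ symmetrically into a part along $z$ and an orthogonal part $f'$, and send $w\mapsto z$, $f\mapsto f'$. This works when $f$ is anisotropic, and the degenerate case is so rigid that $x$ can be described completely.

\begin{lemma}\label{lem:step1}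
Let $x\in G(K)$. Either $x$ is unipotent, or there is $y\in G(K)$ such that $xx^y$ fixes an anisotropic vector of $O^0$.
\end{lemma}

\begin{proof}
Suppose first that some $w\in O^0$ has $N(w)\ne0$ and $B(w,z)^2\ne4N(w)^2$, where $z=x^{-1}w$. Let $c=B(w,z)/2N(w)$, so $c^2\ne1$, and put $f=z-cw$, $f'=w-cz$. Since $N(z)=N(w)$, we get $f\perp w$, $f'\perp z$, and
\[
N(f)=N(f')=(1-2c^2+c^2)N(w)=(1-c^2)N(w)\ne0 .
\]
By (F2) there is $y\in G(K)$ with $yw=z$ and $yf=f'$. Then $yz=y(cw+f)=cz+f'=w$, and Lemma~\ref{lem:swap} applies.

If there is no such $w$, the polynomial function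
\[
N(w)\bigl(2N(w)-B(w,x^{-1}w)\bigr)\bigl(2N(w)+B(w,x^{-1}w)\bigr)
\]
vanishes on $O^0$. As $K$ is infinite, one factor is the zero polynomial, and it is not $N$. So $B(w,x^{-1}w)=\pm B(w,w)$ with a fixed sign. Polarizing and using $B(w',x^{-1}w)=B(xw',w)$ gives $B(w,(x+x^{-1})w')=\pm2B(w,w')$ for all $w,w'\in O^0$. Thus $x+x^{-1}=\pm2$, that is, $(x\mp1)^2=0$ on $O^0$. The lower sign would make all seven eigenvalues equal to $-1$, contradicting $\det x=1$. So $x$ is unipotent.
\end{proof}

\begin{lemma}\label{lem:step2}
Let $x\in G(K)$ fix an anisotropic $v\in O^0$. Then there is $y\in G(K)$ such that $xx^y$ fixes a quaternion subalgebra pointwise.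
\end{lemma}

\begin{proof}
The swap must now respect $v$ as well, so we repeat the previous argument over the quadratic algebra $L=K\oplus Kv$ in place of $K$. For $a,b\in L$ we have $B(a,b)=\operatorname{Tr}(a\bar b)$, where $\operatorname{Tr}(a)=a+\bar a$. Let $W=L^\perp\subset O^0$, a nondegenerate space of dimension $6$. Left multiplication by $L$ preserves $W$, since $B(aw,b)=B(w,\bar ab)=0$ for $a,b\in L$, $w\in W$, and makes it an $L$-module, since $v(vw)=v^2w$. The automorphism $x$ fixes $L$, so it preserves $W$ and is $L$-linear on it.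

Let $w\in W$ be anisotropic and $z=x^{-1}w$. The plane $Lw$ is nondegenerate, so $z=aw+f$ with $a\in L$, $f\in W$, $f\perp Lw$, and $N(f)=(1-N(a))N(w)$. Write $a=a_0+a_1v$. Then $B(z,w)=B(a,1)N(w)=2a_0N(w)$ and $B(z,vw)=B(a,v)N(w)=2a_1N(v)N(w)$. Since $N(a)=a_0^2+a_1^2N(v)$, we obtain $N(w)N(f)=\Delta(w)$, where
\begin{equation}\label{eq:Delta}
\Delta(w)=N(w)^2-\frac{B(x^{-1}w,w)^2}{4}-\frac{B(x^{-1}w,vw)^2}{4N(v)}
\end{equation}
is a polynomial on $W$. Either $N\Delta$ takes a nonzero value on $W$, or $\Delta$ is the zero polynomial.

\emph{Case 1: $N(w)\Delta(w)\ne0$ for some $w\in W$.} By (F2), $Q_w=L\oplus Lw$ and $Q_z=L\oplus Lz$ are quaternion subalgebras, and $v\mapsto-v$, $w\mapsto z$ defines an isomorphism $\varphi\colon Q_w\to Q_z$. It is conjugation on $L$, so $\varphi(aw)=\bar az$. Put $f'=w-\bar az\in W$. For $b\in L$,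
\[
B(w,bz)=B(\bar bw,z)=B(\bar bw,aw)=\operatorname{Tr}(ab)N(w)=B(\bar az,bz),
\]
so $f'\perp Lz$. Taking $b=\bar a$ gives $B(w,\bar az)=2N(a)N(w)$, hence
\[
N(f')=N(w)-2N(a)N(w)+N(a)N(w)=N(f)\ne0 .
\]
As $f,f'\in W$ are also orthogonal to $L$, we have $f\perp Q_w$ and $f'\perp Q_z$. By (F1) there is $y\in G(K)$ extending $\varphi$ with $yf=f'$. Then $yw=z$ and $yz=\bar az+f'=w$, so $xx^y$ fixes $w$ by Lemma~\ref{lem:swap}. From $yv=-v$ we get $x^yv=-y^{-1}xv=-y^{-1}v=v$, so $xx^y$ fixes $v$ as well, and therefore $Q_w$ pointwise. The sign in $v\mapsto-v$ is what makes the construction symmetric: it puts $\bar a$ in place of $a$ in $f'$, as the orthogonality $f'\perp Lz$ requires.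

\emph{Case 2: $\Delta=0$.} We show that $xx^y=1$ for a suitable $y$. Extend scalars to $\bar K$, keeping the notation, and choose $\delta\in\bar K$ with $\delta^2=-N(v)$. Left multiplication by $v$ has square $\delta^2$, so $W=W_1\oplus W_2$ with $v$ acting as $\delta$ on $W_1$ and as $-\delta$ on $W_2$. These spaces are $(\delta+v)W$ and $(\delta-v)W$, and $N(\delta\pm v)=\delta^2+N(v)=0$, so both are totally isotropic. Hence both have dimension $3$, and $B$ is a perfect pairing between them. The $L$-linear map $x$ preserves $W_1$ and $W_2$; let $g=x|_{W_1}$. For $w=p+q$ with $p\in W_1$, $q\in W_2$, put $\beta_\pm=B(g^{\pm1}p,q)$. Using $B(p,x^{-1}q)=B(gp,q)$ and $vw=\delta p-\delta q$ we find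
\[
N(w)=B(p,q),\qquad B(x^{-1}w,w)=\beta_++\beta_-,\qquad B(x^{-1}w,vw)=\delta(\beta_+-\beta_-).
\]
Substituting in \eqref{eq:Delta} gives $\Delta=B(p,q)^2-\beta_+\beta_-$. The polynomial $B(p,q)$ is a nondegenerate quadratic form in six variables, hence irreducible. By unique factorization, $\beta_+\beta_-=B(p,q)^2$ forces the quadratic form $\beta_+$ to equal $cB(p,q)$ with $c\in\bar K^*$. So $x=c$ on $W_1$, and $x=c^{-1}$ on $W_2$ because $x$ preserves the pairing.

Choose an anisotropic $K$-rational $w_0\in W$. By (F2) there is $y\in G(K)$ with $yv=-v$ and $yw_0=w_0$. It preserves $W$, and $y(vw)=-v\,y(w)$, so it interchanges $W_1$ and $W_2$. Thus $x^y$ is $c^{-1}$ on $W_1$ and $c$ on $W_2$, and it fixes $1$ and $v$. Hence $xx^y=1$, which fixes every quaternion subalgebra.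
\end{proof}

\begin{lemma}\label{lem:step3}
If $x\in G(K)$ fixes a quaternion subalgebra $Q$ pointwise, then $x$ is conjugate to $x^{-1}$ in $G(K)$.
\end{lemma}

\begin{proof}
Choose an anisotropic $f\in Q^\perp$. Since $x$ preserves $Q^\perp=Qf$ and $N$, we have $xf=pf$ with $p\in Q$, $N(p)=1$. By \eqref{eq:doubling}, $b(pf)=(pb)f$, so $x=x_p$, where $x_p(a+bf)=a+(pb)f$. These maps satisfy $x_px_{p'}=x_{pp'}$. For $\epsilon\in Q^*$, the map $y_\epsilon\colon a+bf\mapsto\epsilon a\epsilon^{-1}+(\epsilon b\epsilon^{-1})f$ lies in $G(K)$ by (F1), and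
\[
y_\epsilon^{-1}x_py_\epsilon(a+bf)=y_\epsilon^{-1}\bigl(\epsilon a\epsilon^{-1}+(p\epsilon b\epsilon^{-1})f\bigr)=a+(\epsilon^{-1}p\epsilon\,b)f=x_{\epsilon^{-1}p\epsilon}(a+bf).
\]
If $p\in K$, then $p=\pm1$ and $x=x^{-1}$. Otherwise the pure part $p_0$ of $p$ is nonzero, though possibly isotropic. Its orthogonal complement in the nondegenerate $3$-dimensional space $Q\cap O^0$ is a plane. Totally isotropic subspaces of this space have dimension at most $1$, so the plane contains an anisotropic $\epsilon$. Orthogonal pure quaternions anticommute, so $\epsilon^{-1}p\epsilon=\bar p=p^{-1}$, and $y_\epsilon$ conjugates $x$ to $x^{-1}$.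
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(3)]
Let $x\in G(K)$. If $x$ is unipotent, use Lemma~\ref{lem:unipotent}. Otherwise Lemma~\ref{lem:step1} gives $x_1=xx^{y_1}$ fixing an anisotropic pure vector, Lemma~\ref{lem:step2} gives $x_2=x_1x_1^{y_2}$ fixing a quaternion subalgebra pointwise, and Lemma~\ref{lem:step3} gives $x_2x_2^{y_3}=1$. The left side is a product of eight conjugates of $x$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BIRS}
\emph{Arithmetic aspects of algebraic groups}, \texttt{http://www.birs.ca/workshops/2022/22w5161/report22w5161.pdf}.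

\bibitem{Bourbaki}
Bourbaki, \emph{Lie}, Chapter VI.

\bibitem{KMRT}
Knus, Merkurjev, Rost and Tignol, \emph{The Book of Involutions}.

\bibitem{Lam}
Lam, \emph{A First Course in Noncommutative Rings}.

\bibitem{SV}
Springer and Veldkamp, \emph{Octonions, Jordan Algebras and Exceptional Groups}.

\bibitem{Wonenburger}
Wonenburger, J. Math. Mech. 16 (1966), 327--338.

\end{thebibliography}
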